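
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Aperiodic sum-free sets with ultimately periodic binary sequences}


\begin{abstract}
Cameron's correspondence matches infinite binary sequences with sum-free sets of positive integers. An ultimately periodic sum-free set has an ultimately periodic sequence, and Cameron asked whether the converse holds. We show that it does not. There is an explicit sum-free set $S$, not ultimately periodic, such that every $n\ge 142000$ lies in $S\cup(S+S)$, so that its sequence is ultimately $1,1,1,\dots$. More generally, for a nonempty finite binary word $w$ there is a sum-free set that is not ultimately periodic and whose sequence is ultimately $www\cdots$ if and only if $w$ contains the letter $1$, and then there are infinitely many such sets.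
\end{abstract}

\section{The question and the results}

\subsection{Sum-free sets and binary sequences}

A set $S\subseteq\mathbb N=\{1,2,3,\dots\}$ is \emph{sum-free} if there are no $x,y,z\in S$ with $x+y=z$, where $x=y$ is allowed. We write $X+Y=\{x+y:x\in X,\ y\in Y\}$ and define $X-Y$ in the same way. Given a sum-free set $S$, call $n\in\mathbb N$ \emph{covered} if $n\in S+S$, and \emph{uncovered} otherwise. Every element of $S$ is uncovered; an uncovered $n$ may or may not belong to $S$. The \emph{binary sequence of $S$} lists, for the uncovered $n$ in increasing order, the letter $1$ if $n\in S$ and the letter $0$ if $n\notin S$. The list is infinite, because all elements of $S$ are uncovered, and if $S$ is finite then so is $S+S$.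

Conversely, a binary sequence $(a_1,a_2,\dots)$ determines a sum-free set. Examine $n=1,2,3,\dots$ in turn; if $n$ is a sum of two elements already placed in $S$, leave it out; otherwise read the next unused term of the sequence, and place $n$ in $S$ exactly when that term is $1$. The two constructions are inverse to each other. This is Cameron's correspondence between infinite binary sequences and sum-free sets.

For instance, the sequence $1,1,1,\dots$ gives the odd numbers: $1$ is placed, $2=1+1$ is skipped, $3$ is placed, $4=1+3$ is skipped, and so on. The sequence $0,1,1,1,\dots$ gives the set of all $n\equiv 2,3\pmod 5$, since the sums of two such numbers are exactly the integers $n\ge4$ with $n\equiv 4,0,1\pmod 5$.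

A set $S\subseteq\mathbb N$ (or a sequence $(a_n)_{n\ge1}$) is \emph{ultimately periodic} if there are positive integers $m,n_0$ such that for all $n\ge n_0$ we have $n\in S\iff n+m\in S$ (respectively $a_n=a_{n+m}$). For a nonempty finite word $w$ we say that a sequence is \emph{ultimately} $www\cdots$ if it equals $www\cdots$ after deletion of finitely many initial terms.

If a sum-free set $S$ is ultimately periodic, then so is its binary sequence, as Cameron observed. Indeed, if $m$ is an ultimate period of $S$, then $S$ is the union of a finite set and finitely many progressions $\{a,a+m,a+2m,\dots\}$. Adding a number to such a progression, or adding two of them, gives another such progression, so $S+S$ is also ultimately periodic with period $m$. Thus for all large $b$ the numbers in $[bm,(b+1)m)$ contribute the same word to the sequence. This word is nonempty, since the sequence is infinite, and the sequence ultimately repeats it. Cameron asked whether the converse is also true; we take the question from \cite{conditions}.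

\smallskip
\emph{Is a sum-free set whose binary sequence is ultimately periodic itself ultimately periodic?}

\smallskip
One may guess that it is: once the sequence has become periodic no new information enters, and in the two examples above the set settles down at once. But the rule that produces $S$ has unbounded memory. To decide whether $n$ is covered one must consult all of $S$ below $n$, including its elements near $n/2$, and this dependence on the distant past can keep a nonperiodic pattern alive.

\begin{theorem}\label{thm:ones}
There is a sum-free set $S\subseteq\mathbb N$, not ultimately periodic, such that every $n\ge 142000$ lies in $S\cup(S+S)$. Its binary sequence is therefore ultimately $1,1,1,\dots$.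
\end{theorem}

\begin{theorem}\label{thm:words}
Let $w$ be a nonempty finite binary word. There is a sum-free set that is not ultimately periodic and whose binary sequence is ultimately $www\cdots$ if and only if $w$ contains the letter $1$. In that case there are infinitely many such sets.
\end{theorem}

So the converse is false: it fails already for a sequence that is ultimately constant, and it fails for every periodic tail other than $0,0,0,\dots$. The ``only if'' part of Theorem~\ref{thm:words} is immediate: if $w$ has no $1$, the sequence has finitely many $1$s, so $S$ is finite, hence ultimately periodic.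

\subsection{The idea}

The proof of Theorem~\ref{thm:ones} has two ingredients.

\emph{An aperiodic pattern in a few residue classes} (Section~\ref{sec:Z}). We build a sum-free set $Z$ inside the classes $1,2,4$ modulo $7$ such that every large $k$ in these classes lies in exactly one of $Z$ and $Z+Z$. In each class, $Z$ and $Z+Z$ occupy alternate blocks whose lengths grow geometrically. So $Z$ is not ultimately periodic, yet for large $k$ in these three classes membership is decided by the rule ``in $Z$ if and only if not in $Z+Z$''.

\emph{A periodic frame} (Sections~\ref{sec:layers} and \ref{sec:ones}). The set $Z$ says nothing useful about the classes $0,3,5,6$ modulo $7$. We therefore stretch it to $1000Z$, which lives in three classes modulo $7000$, and use the room gained to add the large members of a few further residue classes and a finite set $F$, in such a way that all the other classes are ultimately covered and nothing interferes with $1000Z$.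

For Theorem~\ref{thm:words} a third device is needed. The aperiodic part contributes letters $1$ to the sequence at an irregular rate. This is harmless when all letters of the tail are $1$, but not when zeros have to appear at prescribed places. In Section~\ref{sec:words} each place where the aperiodic part may contribute a $1$ receives a neighbor which contributes a $1$ exactly when the original place does not.

Aperiodicity will be seen in a single residue class.

\begin{lemma}\label{lem:gaps}
If $S$ is ultimately periodic, then for all integers $a$ and $m\ge1$ the set $S\cap(a+m\mathbb Z)$ is finite or has bounded gaps.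
\end{lemma}
\begin{proof}
Let $p$ be an ultimate period of $S$, valid from $n_0$ on. If the set is infinite, it contains some $x\ge n_0$. Then it also contains $x+pm,\ x+2pm,\dots$, so from $x$ on its gaps are at most $pm$. Below $x$ there are only finitely many elements.
\end{proof}

\section{An aperiodic set in the classes $1,2,4$ modulo $7$}\label{sec:Z}

\subsection{How the blocks are forced}

Doubling permutes the classes $1,2,4$ modulo $7$ cyclically, and the sum of two \emph{different} ones among them is $3$, $5$ or $6$. So for a set $Z$ contained in these classes, the sums in $Z+Z$ that fall back into them are exactly the sums of two elements of one class, and these land in the double of that class.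

List the classes so that each is twice the next:
\[
(\varepsilon_1,\varepsilon_2,\varepsilon_3)=(4,2,1),\qquad \varepsilon_j\equiv 2\varepsilon_{j+1}\pmod 7,
\]
with $\varepsilon_{j+3}=\varepsilon_j$ for all integers $j$. Suppose that $Z$ consists of blocks $J_1,J_2,\dots$, where $J_j$ contains all numbers of the class $\varepsilon_j$ from $\alpha_j$ to $\beta_j$. The sums $J_i+J_i$ lie in the class $2\varepsilon_i\equiv\varepsilon_{i-1}=\varepsilon_{i+2}$ and end at $2\beta_i$. The next block of $Z$ in this class should be $J_{i+2}$, and to leave no hole it must start at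
\[
\alpha_{i+2}=2\beta_i+7 .
\]
The block $J_{i+2}$ must end just before the next sums in its class. These come from $J_{i+3}$, and the smallest of them is $\alpha_{i+3}+e_{i+3}$, where $e_j$ denotes the smallest element of $Z$ in the class $\varepsilon_j$. So we need
\[
\beta_{i+2}=\alpha_{i+3}+e_{i+3}-7=2\beta_{i+1}+e_{i+3}.
\]
These two requirements are the recursion below; what remains to be proved is that the sums in each class form gapless blocks.

\begin{remark}
The analogous scheme with the two classes $1,2$ modulo $3$ fails. There doubling swaps the two classes, and $1+2\equiv0$. With blocks $J_j$ alternately in these two classes, $J_{i+1}$ would start after the sums from $J_i$, which end at $2\beta_i$, and the next sums in its class would come from $J_{i+2}$, which starts at $2\beta_{i+1}+3$. The numbers of the class of $J_{i+1}$ between $\beta_{i+1}$ and $2\beta_{i+1}$ would be neither in $Z$ nor in $Z+Z$.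
\end{remark}

\subsection{Definition and the smallest case}

Fix an integer $u\ge0$. Let
\[
(e_1,e_2,e_3)=(7u+4,\ 7u+9,\ 14u+15),\qquad e_{j+3}=e_j,
\]
so that $e_j\equiv\varepsilon_j\pmod 7$. Let
\begin{gather*}
\alpha_1=\beta_1=e_1,\qquad \alpha_2=\beta_2=e_2,\\
\alpha_j=2\beta_{j-2}+7,\qquad \beta_j=2\beta_{j-1}+e_{j+1}\qquad(j\ge3),\\
J_j=\{k:\ k\equiv\varepsilon_j\!\!\pmod 7,\ \alpha_j\le k\le\beta_j\},\qquad Z=\bigcup_{j\ge1}J_j .
\end{gather*}

\begin{proposition}\label{prop:Z}
\begin{enumerate}
\item[(a)] $Z$ is sum-free, and every $k\ge2e_3$ with $k\bmod7\in\{1,2,4\}$ lies in exactly one of $Z$ and $Z+Z$.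
\item[(b)] $Z\cap(1+7\mathbb Z)$ is infinite and has unbounded gaps.
\item[(c)] $\min Z=7u+4$.
\end{enumerate}
\end{proposition}

Before the proof we look at the case $u=0$, where $(e_1,e_2,e_3)=(4,9,15)$. The recursion gives, in steps of $7$,
\[
J_1=\{4\},\quad J_2=\{9\},\quad J_3=\{15,22\},\quad J_4=\{25,\dots,53\},\quad J_5=\{51,\dots,121\},\quad J_6=\{113,\dots,246\},
\]
and $J_7,J_8$ start at $249$ and $499$. In the class $1$, the double of the class $4$, the sums are $J_1+J_1=\{8\}$, then $J_4+J_1=\{29,\dots,57\}$ and $J_4+J_4=\{50,\dots,106\}$, which overlap and fill $29,\dots,106$, and then the sums involving $J_7$, which start at $249+4=253$. Between these, $J_3$ and $J_6$ fit exactly. In the class $4$ we have $J_2+J_2=\{18\}$, and $J_5+J_2=\{60,\dots,130\}$ and $J_5+J_5=\{102,\dots,242\}$ fill $60,\dots,242$. In the class $2$ we have $J_3+J_3=\{30,37,44\}$, and $J_6+J_3=\{128,\dots,268\}$ and $J_6+J_6=\{226,\dots,492\}$ fill $128,\dots,492$. In the following table the sums are in brackets: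
\[
\begin{array}{ll}
\text{class }1:& [8]\quad 15\text{--}22\quad [29\text{--}106]\quad 113\text{--}246\quad [253\text{--}\cdots\\
\text{class }4:& 4\quad [18]\quad 25\text{--}53\quad [60\text{--}242]\quad 249\text{--}\cdots\\
\text{class }2:& 9\quad [30\text{--}44]\quad 51\text{--}121\quad [128\text{--}492]\quad 499\text{--}\cdots
\end{array}
\]
From the first bracket on, consecutive blocks abut: each starts $7$ after its predecessor ends. The proof shows that this pattern persists for every $u$.

\subsection{Proof of Proposition~\ref{prop:Z}}

We first collect elementary facts.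
\begin{enumerate}
\item[(i)] $\alpha_j\equiv\beta_j\equiv\varepsilon_j\pmod7$. This holds for $j=1,2$. For $j\ge3$ we use $\varepsilon_{j-1}\equiv2\varepsilon_j$ and $\varepsilon_{j-2}=\varepsilon_{j+1}\equiv4\varepsilon_j$. By induction $\alpha_j\equiv2\varepsilon_{j-2}\equiv8\varepsilon_j\equiv\varepsilon_j$ and $\beta_j\equiv2\varepsilon_{j-1}+\varepsilon_{j+1}\equiv4\varepsilon_j+4\varepsilon_j\equiv\varepsilon_j$.
\item[(ii)] $\beta_j$ is strictly increasing, since $\beta_2=\beta_1+5$ and $\beta_j>2\beta_{j-1}$ for $j\ge3$; as $\beta_1\ge4$, we even have $\beta_{j}\ge\beta_{j-1}+2$ for $j\ge2$. Hence $\alpha_j\le\beta_j$: for $j\ge3$ we have $\beta_j\ge 2(\beta_{j-2}+2)+4\ge\alpha_j$, as $e_{j+1}\ge4$. Moreover $\alpha_{j+3}=2\beta_{j+1}+7>\beta_j$, so the blocks of each class, $J_j,J_{j+3},J_{j+6},\dots$, come in increasing order and are disjoint.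
\item[(iii)] $\alpha_3=2e_1+7=14u+15=e_3$. So $\alpha_i=e_i$ for $i=1,2,3$, and by (ii) $e_i$ is the least element of $Z$ in the class $\varepsilon_i$.
\item[(iv)] For $j\ge3$, $\ \alpha_{j+1}+e_{j+1}-7=2\beta_{j-1}+e_{j+1}=\beta_j$.
\end{enumerate}

Part (c) follows from (iii), since $e_1$ is the least of the $e_i$. For (b), $Z\cap(1+7\mathbb Z)=J_3\cup J_6\cup J_9\cup\cdots$, and between $J_{3t}$ and $J_{3t+3}$ there is a gap of length
\[
\alpha_{3t+3}-\beta_{3t}=2\beta_{3t+1}+7-\beta_{3t}>\beta_{3t}\longrightarrow\infty .
\]

For (a), we show that in each class the sums form blocks without holes, and that these abut with the blocks of $Z$. Collect the sums within one class according to the larger block involved: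
\[
\Sigma_i=\bigcup_{\substack{1\le l\le i\\ l\equiv i\ (\mathrm{mod}\ 3)}}(J_i+J_l)\qquad(i\ge1).
\]

\medskip\noindent\textbf{Claim.} $\Sigma_i=\{k\equiv\varepsilon_{i-1}\pmod7:\ \alpha_i+e_i\le k\le2\beta_i\}$.

\smallskip\noindent
Since $J_i$ and $J_l$ are arithmetic progressions with difference $7$, the set $J_i+J_l$ consists of all $k\equiv2\varepsilon_i\equiv\varepsilon_{i-1}$ with $\alpha_i+\alpha_l\le k\le\beta_i+\beta_l$. Both ends increase with $l$. The smallest $l$ has $\alpha_l=e_i$ by (iii), which gives the left end of $\Sigma_i$; the largest is $l=i$, which gives the right end. It remains to see that the ranges for $l$ and $l+3$ leave no gap, that is,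
\[
\alpha_i+\alpha_{l+3}\le\beta_i+\beta_l+7\qquad\text{whenever } l\ge1,\ l+3\le i .
\]
Then $i\ge4$, so the recursion applies to $\alpha_i$, $\beta_i$ and $\beta_{i-1}=2\beta_{i-2}+e_i$, and
\[
\beta_i-\alpha_i+7=2(2\beta_{i-2}+e_i)+e_{i+1}-2\beta_{i-2}=2\beta_{i-2}+2e_i+e_{i+1}.
\]
On the other hand, since $l+1\le i-2$,
\[
\alpha_{l+3}-\beta_l=2\beta_{l+1}+7-\beta_l\le2\beta_{i-2}+7 ,
\]
and $7\le8\le2e_i$. This proves the claim.

\medskip
As noted above, sums of elements from different classes fall in the classes $3,5,6$. So the elements of $Z+Z$ in the classes $1,2,4$ are exactly those of $\bigcup_i\Sigma_i$. Fix $i_0\in\{1,2,3\}$ and consider the class $\varepsilon_{i_0-1}$; it contains $\Sigma_i$ for $i\equiv i_0\pmod3$ and meets no other $\Sigma_i$. For each such $i\ge1$: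
\begin{itemize}
\item $\Sigma_i$ ends at $2\beta_i$, and $J_{i+2}$ starts at $\alpha_{i+2}=2\beta_i+7$;
\item $J_{i+2}$ ends at $\beta_{i+2}=\alpha_{i+3}+e_{i+3}-7$ by (iv), and $\Sigma_{i+3}$ starts at $\alpha_{i+3}+e_{i+3}$.
\end{itemize}
Each of these sets contains every number of the class within its range, and $\Sigma_{i_0}$ starts at $\alpha_{i_0}+e_{i_0}=2e_{i_0}$. Hence $\Sigma_{i_0},J_{i_0+2},\Sigma_{i_0+3},J_{i_0+5},\dots$ partition the set of all $k\equiv\varepsilon_{i_0-1}$ with $k\ge2e_{i_0}$. The blocks of $Z$ in this class are $J_{i_0+2},J_{i_0+5},\dots$ and, when $i_0$ is $2$ or $3$, also $J_{i_0-1}$. The latter lies below every sum in its class, because $J_1=\{e_1\}$ with $e_1<2e_2$, and $J_2=\{e_2\}$ with $e_2<2e_3$. So $Z$ and $Z+Z$ are disjoint within the class, and every $k\ge2e_{i_0}$ in the class lies in exactly one of them. As $i_0$ ranges over $1,2,3$ we obtain all three classes; since $2e_{i_0}\le2e_3$, part (a) follows. \qed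

\section{Layers and a covering lemma}\label{sec:layers}

We now stretch $Z$ to $qZ$ with $q$ a power of $10$, and add further residue classes modulo $7q$. To control all sums and differences at once, the new classes are placed at powers of $10$ modulo $q$. Fix $M\ge3$ and put
\[
v_j=10^{j-1}\ (1\le j\le M),\qquad q=10^M,\qquad m=7q,\qquad \Delta=\{0,v_1,\dots,v_M\}.
\]
The \emph{layer} of an integer, or of a class modulo $m$, is its residue modulo $q$. We regard $\Delta$ as a set of layers. Every multiple of $q$ has layer $0$.

\begin{lemma}\label{lem:nocarry}
If integers $c_1,\dots,c_M$ with $|c_j|\le9$ satisfy $\sum_j c_jv_j\equiv0\pmod q$, then all $c_j$ are $0$.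
\end{lemma}
\begin{proof}
Otherwise let $j$ be minimal with $c_j\ne0$. The sum is $c_j10^{j-1}$ plus a multiple of $10^j$, and $10\nmid c_j$, so it is not divisible by $10^j$. But $10^j$ divides $q$.
\end{proof}

Let $\mathbf e_1,\dots,\mathbf e_M$ be the unit vectors of $\mathbb Z^M$, and attach to the layer $v_j$ the vector $\mathbf e_j$ and to the layer $0$ the vector $\mathbf 0$. Lemma~\ref{lem:nocarry} says that a congruence modulo $q$ between integer combinations of the $v_j$ is an equality of the corresponding vectors, as long as the coordinates of the two sides differ by at most $9$.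

\begin{lemma}\label{lem:delta}
Modulo $q$ the following hold.
\begin{enumerate}
\item[(a)] If $x,y\in\Delta$ and $x+y\in\Delta$, then $x=0$ or $y=0$.
\item[(b)] Every nonzero element of $\Delta-\Delta$ has only one representation $x-y$ with $x,y\in\Delta$.
\item[(c)] If $\ell-v_i\in\Delta-\Delta$ for three distinct indices $i$, then $\ell\in\Delta$.
\end{enumerate}
\end{lemma}
\begin{proof}
All vectors below have coordinates in $[-1,2]$, so by Lemma~\ref{lem:nocarry} we may replace congruences modulo $q$ by equalities of vectors.

(a) A sum $\mathbf e_i+\mathbf e_j$ has coordinate sum $2$, so it is neither $\mathbf 0$ nor a unit vector.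

(b) If $X\neq Y$ are vectors in $\{\mathbf 0,\mathbf e_1,\dots,\mathbf e_M\}$, then $X$ is the positive part and $Y$ the negative part of $X-Y$. So $X-Y$ determines both.

(c) For each of the three indices write $\ell\equiv v_i+x_i-y_i$ with $x_i,y_i\in\Delta$, and let $X_i,Y_i$ be the vectors of $x_i,y_i$. The three vectors $\mathbf e_i+X_i-Y_i$ represent the same residue $\ell$, so they are one and the same vector $V$. If $Y_i=\mathbf e_i$ for one of the three $i$, then $\ell\equiv x_i\in\Delta$. Otherwise the $i$-th coordinate of $V=\mathbf e_i+X_i-Y_i$ is at least $1$ for each of the three $i$. But $\mathbf e_i+X_i-Y_i$ has at most two positive coordinates, a contradiction.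
\end{proof}

Here is how classes get covered. Suppose that all sufficiently large members of the classes in a set $D$ belong to $S$. If a class $c$ equals $r+d$ with $d\in D$, and $f\in S$ has class $r$, then every large $n$ in the class $c$ is covered, since $n=f+(n-f)$ and $n-f$ is a large member of the class $d$. But $f$ must not do damage. If $P$ is the set of classes occupied by large elements of $S$, and $Q\supseteq P$ is the set of classes that must not be covered in this way, we need $(r+P)\cap Q=\emptyset$, that is, $r\notin Q-P$. The next lemma says that such classes $r$ suffice to cover everything outside $Q$.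

\begin{lemma}[Covering lemma]\label{lem:cover}
Let $P\subseteq Q$ be sets of classes modulo $m$ such that all layers of $Q$ lie in $\Delta$ and each layer $v_j$ contains at most one class of $Q$. Let $D\subseteq P$ contain at least three classes, all of nonzero layer. Put $R=(\mathbb Z/m\mathbb Z)\setminus(Q-P)$. Then for every class $c\notin Q$ there is a $d\in D$ with $c-d\in R$.
\end{lemma}
\begin{proof}
The classes of $D$ lie in at least three different layers, because each layer $v_j$ contains at most one class of $Q$. Let $\ell$ be the layer of $c$.

If $\ell\notin\Delta$, then by Lemma~\ref{lem:delta}(c) some $d\in D$, of layer $v_i$ say, has $\ell-v_i\notin\Delta-\Delta$. All layers of $Q-P$ lie in $\Delta-\Delta$, so $c-d\in R$.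

If $\ell\in\Delta$, choose $d\in D$ of layer $v_i\ne\ell$. Suppose $c-d=x-y$ with $x\in Q$, $y\in P$. The layer $\ell-v_i$ is nonzero, so by Lemma~\ref{lem:delta}(b) the layer of $y$ is $v_i$. The only class of $Q$ in this layer is $d$, so $y=d$ and $c=x\in Q$, a contradiction. Hence $c-d\in R$.
\end{proof}

\begin{remark}
When $\ell\notin\Delta$, two of the classes of $D$ may fail. Take $M=3$, so $q=1000$ and $m=7000$, and $P=Q=\{1000,2000,4000\}\cup D$ with $D=\{1,10,100\}$. For $c=11-1000$ both $c-1=10-1000$ and $c-10=1-1000$ lie in $P-P$. But $c-100$ has layer $-89$, which is not in $\Delta-\Delta=\{0,\pm1,\pm9,\pm10,\pm90,\pm99,\pm100\}$, so $d=100$ works.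
\end{remark}

\section{A tail of ones: proof of Theorem~\ref{thm:ones}}\label{sec:ones}

Take $u=4$ in Section~\ref{sec:Z}, so that $\min Z=32$ and $2e_3=142$. Take $M=3$ in Section~\ref{sec:layers}, so that $q=1000$, $m=7000$ and $\Delta=\{0,1,10,100\}$. Modulo $7000$ let
\[
\Gamma=\{1000,2000,4000\},\quad D=\{1,10,100\},\quad P=\Gamma\cup D,\quad R=(\mathbb Z/7000\mathbb Z)\setminus(P-P),
\]
and let $S=F\cup D^*\cup\Gamma^*$, where
\begin{gather*}
F=\{n\in[7000,14000):\ n\bmod7000\in R\},\\
D^*=\{n\ge28000:\ n\bmod7000\in D\},\qquad \Gamma^*=1000Z .
\end{gather*}
The elements of $\Gamma^*$ have classes in $\Gamma$ and are at least $32000$. So every element of $S$ outside $F$ is at least $28000$ and has its class in $P$. The classes of $\Gamma$ have layer $0$, and each of the layers $1,10,100$ contains exactly one class of $P$. Hence Lemma~\ref{lem:cover} applies with $Q=P$. The interval $[7000,14000)$ was chosen for $F$ so that $F+F$ falls into a range free of elements of $S$.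

\medskip\noindent\textbf{$S$ is sum-free.} Let $x,y\in S$. Up to order there are the following cases.
\begin{itemize}
\item $x,y\in F$. Then $14000\le x+y<28000$, and $S$ has no element there.
\item $x\in F$, $y\in D^*\cup\Gamma^*$. Then $x+y\ge35000$, so if $x+y\in S$ its class is in $P$. The class of $y$ is in $P$ too, so the class of $x$ lies in $P-P$, contrary to the definition of $F$.
\item $x,y\in D^*$. By Lemma~\ref{lem:delta}(a) the layer of $x+y$ is not in $\Delta$. As $x+y\ge28000$, it is not in $S$.
\item $x\in D^*$ of class $d$, $y\in\Gamma^*$ of class $\gamma$. Then $x+y\ge28000$ has the same layer as $d$, and the only class of $P$ in this layer is $d$. But $d+\gamma\neq d$. So $x+y\notin S$.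
\item $x,y\in\Gamma^*$. Then $x+y$ has layer $0$ and is at least $28000$, so $x+y\in S$ would mean $x+y\in1000Z$. This is impossible, as $Z$ is sum-free.
\end{itemize}

\medskip\noindent\textbf{Every $n\ge142000$ lies in $S\cup(S+S)$.} Let $c=n\bmod7000$.
\begin{itemize}
\item $c\in D$. Then $n\in D^*\subseteq S$.
\item $c\in\Gamma$. Then $n=1000k$ with $k\ge142=2e_3$ and $k\bmod7\in\{1,2,4\}$. By Proposition~\ref{prop:Z}(a), $k\in Z\cup(Z+Z)$, so $n\in\Gamma^*\cup(\Gamma^*+\Gamma^*)$.
\item $c\notin P$. By Lemma~\ref{lem:cover} there is a $d\in D$ with $c-d\in R$. Let $f\in F$ have class $c-d$. Then $n-f\ge28000$ and $n-f\equiv d$, so $n=f+(n-f)\in F+D^*$.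
\end{itemize}

\medskip\noindent\textbf{$S$ is not ultimately periodic.} Beyond $14000$, the set $S\cap(1000+7000\mathbb Z)$ equals $\{1000k:k\in Z,\ k\equiv1\pmod7\}$. By Proposition~\ref{prop:Z}(b) this set is infinite with unbounded gaps. Now apply Lemma~\ref{lem:gaps}.

\medskip\noindent\textbf{The sequence.} Every uncovered $n\ge142000$ lies in $S$ and contributes the letter $1$. So the sequence is ultimately $1,1,1,\dots$. \qed

\section{All periodic tails: proof of Theorem~\ref{thm:words}}\label{sec:words}

We saw in the introduction that a tail of zeros forces $S$ to be finite. So let $w$ contain $o\ge1$ ones.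

\subsection{Two new requirements}

Look at one of the aperiodic classes in the construction above. A large $n$ in the class $\gamma\in\Gamma$ contributes a $1$ if it belongs to $\Gamma^*$, and contributes nothing if it does not, because then it is covered. So the number of $1$s contributed by a block $[bm,(b+1)m)$ fluctuates. To repair this, put a small number $v$ into $S$. If $n\in\Gamma^*$, then $n+v$ is covered. If $n\notin\Gamma^*$, then (if all other sums are kept away) $n+v$ is uncovered, and we put it into $S$. In either case the pair $n,\ n+v$ contributes exactly one letter $1$. We use a different $v$ for each of the three classes of $\Gamma$, namely $v_1,v_2,v_3$.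

Secondly, letters $0$ require numbers that are uncovered but not in $S$. They form a set $O$ of classes that must be kept free of sums. This is why Lemma~\ref{lem:cover} allows a set $Q$ larger than $P$.

\subsection{The classes}

Let $w'$ be a cyclic rotation of $w$ starting with $1$. Choose $t$ with $to\ge6$, let $W=(w')^t$ and $M=|W|$, and write
\[
W=1\,U_1\,1\,U_2\,1\,U_4,
\]
where the displayed letters are the first three $1$s of $W$. They will come from the three pairs. The words $U_1,U_2,U_4$, some possibly empty, have total length $M-3$ and contain altogether $to-3\ge3$ ones; this is where repeating $w'$ is needed, since Lemma~\ref{lem:cover} asks for three classes in $D$.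

Use this $M\ge6$ in Section~\ref{sec:layers}, so $q=10^M$ and $m=7q$. Put
\[
\gamma_1=q,\quad\gamma_2=2q,\quad\gamma_3=4q,\qquad s_i=\gamma_i+v_i\quad(i=1,2,3).
\]
Index the letters of $U_1U_2U_4$, in order, by $j=4,\dots,M$. If letter $j$ belongs to $U_a$ $(a\in\{1,2,4\})$, put $s_j=aq+v_j$. Let $I_D$ and $I_O$ be the sets of $j\in\{4,\dots,M\}$ whose letter is $1$ and $0$, respectively, so $|I_D|\ge3$. Modulo $m$ let
\begin{gather*}
\Gamma=\{\gamma_1,\gamma_2,\gamma_3\},\qquad \Gamma'=\{s_1,s_2,s_3\},\qquad D=\{s_j:j\in I_D\},\qquad O=\{s_j:j\in I_O\},\\
P=\Gamma\cup\Gamma'\cup D,\qquad Q=P\cup O,\qquad R=(\mathbb Z/m\mathbb Z)\setminus(Q-P).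
\end{gather*}
The classes of $Q$ in layer $0$ are those of $\Gamma$, and $s_j$ is the only class of $Q$ in layer $v_j$. So Lemma~\ref{lem:cover} applies to $P$, $Q$, $D$. The classes of $Q$, in increasing order in $[0,m)$, are
\begin{equation}\label{eq:order}
q,\ q+v_1,\ (\text{sites of }U_1),\quad 2q,\ 2q+v_2,\ (\text{sites of }U_2),\quad 4q,\ 4q+v_3,\ (\text{sites of }U_4),
\end{equation}
where the sites of $U_a$ are the $s_j=aq+v_j$ for the letters $j$ of $U_a$, in order. This holds because the $v_j$ increase and $v_3<v_j<q$ for $j\ge4$.

For example, for $w=10$ we may take $t=6$ and $W=(10)^6$. Then $U_1=U_2=0$, $U_4=0101010$ and $M=12$. The only site of $U_1$ is $q+v_4$, the only site of $U_2$ is $2q+v_5$, and the sites of $U_4$ are $4q+v_6,\dots,4q+v_{12}$. Here $I_D=\{7,9,11\}$ and $I_O=\{4,5,6,8,10,12\}$.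

\subsection{The set}

Since $Q$ is not all of $\mathbb Z/m\mathbb Z$, the set $R$ is nonempty by Lemma~\ref{lem:cover}. Write $R=\{r_1,\dots,r_N\}$ with $0\le r_i<m$, and let
\[
F=\{v_1,v_2,v_3\}\cup\{f_i:1\le i\le N\},\qquad f_i=r_i+(3N+3i)m .
\]
The $f_i$ are spread out, at most one in any three consecutive intervals $[hm,(h+1)m)$, because now $F$ also contains the small numbers $v_1,v_2,v_3$ and no $v_j+f_i$ may equal another $f_{i'}$. Let $T=(14N+14)m$. Since $\max F<(6N+1)m$, we have $T>2\max F$. Choose $u$ with $q(7u+4)\ge T$, take the corresponding $Z$ of Proposition~\ref{prop:Z}, and let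
\begin{gather*}
\Gamma^*=qZ,\qquad D^*=\{n\ge T:\ n\bmod m\in D\},\\
\Gamma'^*=\bigcup_{i=1}^3\{n+v_i:\ n\ge T,\ n\equiv\gamma_i\!\!\pmod m,\ n\notin\Gamma^*\},\\
S=F\cup\Gamma^*\cup D^*\cup\Gamma'^* .
\end{gather*}
The elements of the \emph{tail} $S\setminus F=\Gamma^*\cup D^*\cup\Gamma'^*$ are at least $T$, with classes in $P$. More precisely, $\Gamma^*$, $D^*$, $\Gamma'^*$ consist of the tail elements with classes in $\Gamma$, $D$, $\Gamma'$, respectively. All elements of $S$ that are at least $T$ belong to the tail.

\begin{lemma}\label{lem:sums}
\begin{enumerate}
\item[(S1)] $F+F$ is disjoint from $S$, and its elements are less than $T$.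
\item[(S2)] The sum of any $f_i$ and any tail element has class outside $Q$.
\item[(S3)] If the sum of $v_i$ $(i\le3)$ and a tail element of class $x$ has class in $Q$, then $x=\gamma_i$ and the sum has class $s_i$.
\item[(S4)] If the sum of two tail elements has class in $Q$, then both are in $\Gamma^*$, and the sum has layer $0$.
\end{enumerate}
\end{lemma}
\begin{proof}
(S1) As $2\max F<T$, the elements of $F+F$ are less than $T$, so we only have to compare them with $F$. The sums $v_i+v_j$ with $i,j\le3$ are $2,11,20,101,110,200$. None of them is $1$, $10$ or $100$, and all are less than $m\le\min_i f_i$. Next, $f_i+f_j\ge(6N+6)m>\max F$. Finally, $v_j+f_i$ exceeds $v_1,v_2,v_3$, and it lies in $[hm,(h+2)m)$ with $h=3N+3i$. The only $f_{i'}$ in this interval is $f_i$ itself, and $v_j+f_i\neq f_i$.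

(S2) The class of the sum is $r_i+x$ with $x\in P$, and $r_i\notin Q-P$.

(S3) The layer of the sum is in $\Delta$, so by Lemma~\ref{lem:delta}(a) the layer of $x$ is $0$. The sum then has layer $v_i$, and the only class of $Q$ in this layer is $s_i=\gamma_i+v_i$. So the sum has class $s_i$, and $x=s_i-v_i=\gamma_i$.

(S4) By Lemma~\ref{lem:delta}(a) one of the two elements has layer $0$, hence some class $\gamma\in\Gamma$. If the other had class $s_j$, the sum would have layer $v_j$ and class $\gamma+s_j\ne s_j$, so it would not be in $Q$. Hence both classes are in $\Gamma$, so both elements are in $\Gamma^*$.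
\end{proof}

\medskip\noindent\textbf{$S$ is sum-free.} By (S1), a sum of two elements of $S$ that lies in $S$ has a summand in the tail. So it is at least $T$, hence itself in the tail, with class in $P\subseteq Q$. This excludes the sums in (S2). In the situation of (S3) the sum is $n+v_i$ with $n$ in the tail of class $\gamma_i$, so $n\in\Gamma^*$. Its class is $s_i$, so it would lie in $\Gamma'^*$. But the elements of $\Gamma'^*$ of class $s_i$ are the numbers $n'+v_i$ with $n'\equiv\gamma_i\pmod m$, $n'\ge T$ and $n'\notin\Gamma^*$; so $n'=n\notin\Gamma^*$, a contradiction. In the situation of (S4) the two summands are in $qZ$, and the sum has layer $0$, so it would lie in $\Gamma^*=qZ$ as well. This is impossible, as $Z$ is sum-free.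

\subsection{Which large numbers are covered}

Let $n\ge\max(2T,2e_3q)$ and $c=n\bmod m$. By (S1), $n\notin F+F$.
\begin{enumerate}
\item[(C1)] $c\in D$: then $n\in D^*\subseteq S$, and $n$ is uncovered since $S$ is sum-free.
\item[(C2)] $c\in O$: then $n$ is uncovered and $n\notin S$. Indeed, $c\in Q$ is neither one of $s_1,s_2,s_3$ nor of layer $0$, so (S2)--(S4) exclude all sums. Also $c\notin P$ and $n\ge T$, so $n\notin S$.
\item[(C3)] $c=\gamma_i$: then $n$ is covered if and only if $n\notin\Gamma^*$, that is, if and only if $n\notin S$. Indeed, write $n=qk$; then $k\bmod7\in\{1,2,4\}$ and $k\ge2e_3$. By (S2)--(S4), $n$ is covered if and only if it is a sum of two elements of $\Gamma^*$, that is, $k\in Z+Z$. By Proposition~\ref{prop:Z}(a) this means $k\notin Z$.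
\item[(C4)] $c=s_i$ with $i\le3$: then $n$ is covered if and only if $n-v_i\in\Gamma^*$, and if it is uncovered then $n\in S$. Indeed, (S2) and (S4) exclude all sums of the kinds considered there, and by (S3) the only remaining possibility is $n=v_i+(n-v_i)$ with $n-v_i$ in the tail. As $n-v_i$ has class $\gamma_i$, it is in the tail if and only if it is in $\Gamma^*$. If $n-v_i\notin\Gamma^*$, then $n\in\Gamma'^*$, because $n-v_i\ge T$.
\item[(C5)] $c\notin Q$: then $n$ is covered. Indeed, by Lemma~\ref{lem:cover} there is a $d\in D$ with $c-d\in R$. Some $f_i$ has class $c-d$; then $n-f_i\ge T$ has class $d$, so $n=f_i+(n-f_i)\in F+D^*$.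
\end{enumerate}

\subsection{Conclusion of the proof}

\noindent\textbf{The binary sequence.} Consider the interval $[bm,(b+1)m)$ with $b$ large. By (C5) only numbers whose classes are in $Q$ can be uncovered; in increasing order these are given by \eqref{eq:order}. By (C3) and (C4), exactly one of $bm+\gamma_i$ and $bm+\gamma_i+v_i$ is uncovered, namely the first if $bm+\gamma_i\in\Gamma^*$ and the second otherwise, and the uncovered one is in $S$. So each such pair contributes exactly one letter $1$. As the two members of a pair are adjacent in \eqref{eq:order}, it does not matter which of them contributes it. By (C1) and (C2), the sites of $U_a$ contribute exactly the word $U_a$. Hence the interval contributes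
\[
1\,U_1\,1\,U_2\,1\,U_4=W=(w')^t .
\]
So the sequence is ultimately $w'w'w'\cdots$, and after deletion of fewer than $|w|$ further terms it becomes $www\cdots$.

\medskip\noindent\textbf{Aperiodicity.} From $T$ on, the elements of $S$ of class $\gamma_1=q$ modulo $7q$ are the numbers $qk$ with $k\in Z$, $k\equiv1\pmod7$. They form an infinite set with unbounded gaps by Proposition~\ref{prop:Z}(b). By Lemma~\ref{lem:gaps}, $S$ is not ultimately periodic.

\medskip\noindent\textbf{Infinitely many sets.} The word $W$, and with it $F$, $T$ and the classes, were chosen before $u$, and every $u$ with $q(7u+4)\ge T$ is allowed. The least element of $S$ that is at least $T$ and has its class in $\Gamma$ is $\min\Gamma^*=q(7u+4)$, by Proposition~\ref{prop:Z}(c). So different $u$ give different sets $S$. \qed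

\begin{thebibliography}{9}
\bibitem{conditions}
\emph{Conditions on Periodicity for Sum-Free Sets},
\texttt{https://projecteuclid.org/journalArticle/Download?urlId=em\%2F1047565644}.
\end{thebibliography}

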